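\title{A congruence modulo $p^{2r}$ for the Ap\'ery numbers}

\begin{abstract}
Let $c(n)=\sum_k\binom nk^2\binom{n+k}k^2$ be the Ap\'ery numbers and let $\gamma_n$ be the coefficients of $q\prod_{n\ge1}(1-q^{2n})^4(1-q^{4n})^4$. For every odd prime $p$, odd $m\ge1$ and $r\ge1$ we prove that $c\big(\frac{mp^r-1}2\big)-\gamma_p\,c\big(\frac{mp^{r-1}-1}2\big)+p^3c\big(\frac{mp^{r-2}-1}2\big)$ is divisible by $p^{2r}$. When $p\nmid\gamma_p$ this gives the conjectured congruence $c\big(\frac{mp^r-1}2\big)\equiv\pi\,c\big(\frac{mp^{r-1}-1}2\big)\pmod{p^{2r}}$, where $\pi$ is the $p$-adic unit root of $X^2-\gamma_pX+p^3$. The proof reduces the congruence to a divisibility property of the product of a weight $4$ form with the $p$-adic logarithm of a modular unit. This product is anti-invariant under an Atkin--Lehner involution, and on a suitable lattice of anti-invariant overconvergent forms the operator $U_p$ is divisible by $p$.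
\end{abstract}

\section{Introduction}\label{sec:intro}

The Ap\'ery numbers associated with $\zeta(3)$ are
\[
c(n)=\sum_{k=0}^n\binom nk^2\binom{n+k}k^2\qquad(n\ge0);
\]
the first five are $1,\,5,\,73,\,1445,\,33001$. Define integers $\gamma_n$ by
\begin{equation}\label{eq:f}
f(q)=\sum_{n\ge1}\gamma_nq^n=q\prod_{n\ge1}(1-q^{2n})^4(1-q^{4n})^4=q-4q^3-2q^5+24q^7-11q^9+\cdots.
\end{equation}
Throughout, $p$ is an odd prime, $v$ is the $p$-adic valuation with $v(p)=1$, $|a|=p^{-v(a)}$, and a congruence modulo an integer $M$ is a congruence modulo $M\mathbb Z_p$. For $p=3,5,7$ the two sequences are $p$-adically close: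
\begin{equation}\label{eq:small}
c(1)-\gamma_3=3^2,\qquad c(2)-\gamma_5=3\cdot5^2,\qquad c(3)-\gamma_7=29\cdot7^2 .
\end{equation}

To see how this should continue, note that $f$ is a Hecke eigenform of weight $4$, so that $\gamma_{pn}-\gamma_p\gamma_n+p^3\gamma_{n/p}=0$, with $\gamma_{n/p}=0$ if $p\nmid n$. The characteristic polynomial of this recurrence is $X^2-\gamma_pX+p^3$. It has a root $\pi\in\mathbb Z_p$ with $|\pi|=1$ exactly when $p\nmid\gamma_p$: a unit root satisfies $\pi=\gamma_p-p^3/\pi\equiv\gamma_p\pmod{p^3}$, and conversely Hensel's lemma lifts the simple root $\gamma_p$ of $X(X-\gamma_p)$. The other root $p^3/\pi$ is divisible by $p^3$, so a sequence that obeys the recurrence approximately should, to the same precision, be multiplied by $\pi$ at each step. It is known (Beukers) that for $p\nmid\gamma_p$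
\begin{equation}\label{eq:beukers}
c\Big(\frac{mp^r-1}2\Big)\equiv\pi\,c\Big(\frac{mp^{r-1}-1}2\Big)\pmod{p^r}\qquad(m,r\ge1,\ m\text{ odd}).
\end{equation}
The values \eqref{eq:small} show twice this precision, and the conjecture posed in \cite{problem} is that \eqref{eq:beukers} holds modulo $p^{2r}$ for every odd prime $p$ for which $\pi$ exists. We prove it, as a consequence of a three-term congruence that needs no condition on $\gamma_p$. For odd $N\ge1$ put
\[
b_N=c\Big(\frac{N-1}2\Big),\qquad b_{N/p}=0\ \text{ if }p\nmid N .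
\]

\begin{theorem}\label{thm:three}
For every odd prime $p$ and every odd $N\ge1$,
\[
b_{pN}-\gamma_p\,b_N+p^3\,b_{N/p}\equiv0\pmod{p^2N^2\mathbb Z_p}.
\]
That is, for odd $m\ge1$ and $r\ge1$,
\[
c\Big(\frac{mp^r-1}2\Big)-\gamma_p\,c\Big(\frac{mp^{r-1}-1}2\Big)+p^3c\Big(\frac{mp^{r-2}-1}2\Big)\equiv0\pmod{p^{2r+2v(m)}},
\]
where the last term is omitted if $mp^{r-2}\notin\mathbb Z$.
\end{theorem}

\begin{theorem}\label{thm:unit}
If $p$ is an odd prime with $p\nmid\gamma_p$, then $b_{pN}\equiv\pi\,b_N\pmod{p^2N^2\mathbb Z_p}$ for all odd $N\ge1$. With $N=mp^{r-1}$, the congruence \eqref{eq:beukers} holds modulo $p^{2r}$, and even modulo $p^{2r+2v(m)}$.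
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:unit} from Theorem~\ref{thm:three}]
Let $\bar\pi=p^3/\pi$, so that $\gamma_p=\pi+\bar\pi$ and $v(\bar\pi)=3$, and put $d_N=b_{pN}-\pi b_N$. By Theorem~\ref{thm:three}, $d_N\equiv\bar\pi b_N-p^3b_{N/p}\pmod{p^2N^2}$. We argue by induction on $v(N)$. If $p\nmid N$, then $d_N\equiv\bar\pi b_N\equiv0\pmod{p^2}$. If $p\mid N$, then $\bar\pi b_N-p^3b_{N/p}=\bar\pi d_{N/p}$, and $d_{N/p}\equiv0$ modulo $p^2(N/p)^2=N^2$ by induction. So $\bar\pi d_{N/p}\equiv0\pmod{p^3N^2}$, and $d_N\equiv0\pmod{p^2N^2}$.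
\end{proof}

This is the only place where $p\nmid\gamma_p$ is used. The exponent $2r$ cannot be improved in general: since $\pi\equiv\gamma_p\pmod{p^3}$, the values \eqref{eq:small} show that for $m=r=1$ and $p=3,5,7$ the exact power of $p$ dividing $c(\frac{p-1}2)-\pi$ is $p^2$.

Section~\ref{sec:ct} writes $b_N$ as the constant term of a product of modular forms. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:three} to two statements of the form ``$n$ divides the $n$-th coefficient'', Proposition~\ref{prop:A} for $p\ge5$ and Proposition~\ref{prop:B} for $p=3$. Section~\ref{sec:idea} explains why they hold, and Sections~\ref{sec:curves}--\ref{sec:proofs} prove them.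

\section{The Ap\'ery numbers as constant terms}\label{sec:ct}

Let $\tau$ lie in the upper half plane, $Q=e^{2\pi i\tau}$, $q=e^{\pi i\tau}$, and $\theta=q\frac d{dq}=2Q\frac d{dQ}$. Let $\eta(\tau)=Q^{1/24}\prod_{n\ge1}(1-Q^n)$ and $\eta_\delta=\eta(\delta\tau)$, and let $E_2=24\,Q\frac d{dQ}\log\eta$ be the Eisenstein series of weight $2$. Then $f=\eta_1^4\eta_2^4$. Put
\[
x=\Big(\frac{\eta_1\eta_6}{\eta_2\eta_3}\Big)^6=q\prod_{(n,6)=1}(1-Q^n)^6,\qquad t=x^2,\qquad F=\frac{\eta_2^7\eta_3^7}{\eta_1^5\eta_6^5},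
\]
\[
e=\frac{\theta x}x=\tfrac12\big(E_2(\tau)-2E_2(2\tau)-3E_2(3\tau)+6E_2(6\tau)\big)\in1+Q\mathbb Z[[Q]].
\]
Note that $e\,\frac{dQ}Q=\frac{dt}t$. For Laurent series $a=\sum a_nq^n$ with finitely many negative terms let
\[
Va=\sum a_nq^{pn},\qquad Ua=\sum a_{pn}q^n,\qquad \operatorname{CT}(a)=a_0 .
\]
Then $U(a\cdot Vb)=U(a)\,b$, and since $U$ and $V$ preserve constant terms, $\operatorname{CT}(a\cdot Vb)=\operatorname{CT}(U(a)\,b)$. As $p$ is odd, $U$ and $V$ act on series in $Q=q^2$ by the same formulas in $Q$. We use three classical facts.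

\begin{itemize}
\item[(F1)] (Beukers \cite{Beukers}.) $\sum_{n\ge0}c(n)t^n=F$ as power series in $Q$.
\item[(F2)] In the variable $z$ with $q=e^{2\pi iz}$, the form $f$ spans the one-dimensional space $S_4(\Gamma_0(8))$. The Hecke operator $T_p=U+p^3V$ therefore multiplies $f$ by $\gamma_p$, so $Uf=\gamma_pf-p^3Vf$ for all odd $p$.
\item[(F3)] (Gordon--Hughes--Newman, Ligozat.) Let $N_0\in\{2,6\}$ and let $r_\delta$ $(\delta\mid N_0)$ be integers such that $k=\frac12\sum r_\delta$ is an even integer, $\sum\delta r_\delta\equiv\sum\frac{N_0}\delta r_\delta\equiv0\pmod{24}$, and $\prod\delta^{r_\delta}$ is a rational square. Then $\prod\eta_\delta^{r_\delta}$ is weakly modular of weight $k$ on $\Gamma_0(N_0)$, has no zeros or poles in the upper half plane, and has order $\frac{N_0}{24c}\sum_\delta\gcd(c,\delta)^2r_\delta/\delta$ at the cusp of denominator $c\mid N_0$ (the cusp $\infty$ has $c=N_0$).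
\end{itemize}

In level $6$, (F3) applies to the four quotients below. (In the rows, $\sum\frac6\delta r_\delta=24,0,0,24$ and $\prod\delta^{r_\delta}=2^4,\,2^43^8,\,6^2,\,1$.)
\begin{equation}\label{eq:orders}
\begin{array}{l|c|cccc}
&k&c=6&c=1&c=2&c=3\\ \hline
f/x=\eta_1^{-2}\eta_2^{10}\eta_3^6\eta_6^{-6}&4&0&1&2&1\\
f(q^3)/x=\eta_1^{-6}\eta_2^6\eta_3^{10}\eta_6^{-2}&4&1&0&1&2\\
F&2&0&0&1&1\\
t&0&1&1&-1&-1
\end{array}
\end{equation}
Also $e\in M_2(\Gamma_0(6))$: a combination $\sum a_\delta E_2(\delta\tau)$ is modular when $\sum a_\delta/\delta=0$, and $1-\frac22-\frac33+\frac66=0$.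

The indices $\frac{N-1}2$ in the problem suggest multiplying (F1) by $x=t^{1/2}$, which gives $xF=\sum_{N\text{ odd}}b_Nx^N$. The link with $f$ appears when this is read as a differential: with
\[
\varphi=xFe\in q\mathbb Z[[Q]]
\]
we have $\sum b_Nx^N\frac{dx}x=\varphi\,\frac{dq}q$, so the $b_N$ and the coefficients of $\varphi$ describe one differential in two parameters, $x$ and $q$.

\begin{proposition}\label{prop:phi}
We have $\varphi(q)=f(q)-9f(q^3)$, and $b_N=\operatorname{CT}(\varphi\,x^{-N})$ for odd $N\ge1$.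
\end{proposition}

\begin{proof}
By \eqref{eq:orders}, the forms $f/x$, $f(q^3)/x$ and $\varphi/x=Fe$ lie in $M_4(\Gamma_0(6))$. The index of $\Gamma_0(6)$ is $12$, so by the valence formula a form in this space that vanishes at $\infty$ to order greater than $4\cdot12/12=4$ in $Q$ is zero. It thus suffices to compare the coefficients of $q,q^3,\dots,q^9$. We have $\varphi=\theta\sum b_Nx^N/N$ and $x^N=q^N(1-q^2)^{6N}+O(q^{11})$. With $b_1,\dots,b_9=1,5,73,1445,33001$ the coefficients of $q^3,q^5,q^7,q^9$ in $\sum b_Nx^N/N$ are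
\begin{gather*}
-6+\tfrac53=-\tfrac{13}3,\qquad 15-30+\tfrac{73}5=-\tfrac25,\qquad -20+255-438+\tfrac{1445}7=\tfrac{24}7,\\
15-1360+6351-8670+\tfrac{33001}9=\tfrac{25}9 .
\end{gather*}
Hence $\varphi=q-13q^3-2q^5+24q^7+25q^9+\cdots$, which agrees with $f(q)-9f(q^3)$ by \eqref{eq:f}: $-13=-4-9$ and $25=-11+36$.

For the second claim write $\varphi x^{-N}=\sum_Mb_M\,x^{M-N}\frac{\theta x}x$. For $M\ne N$ the term $x^{M-N}\frac{\theta x}x=\theta(x^{M-N})/(M-N)$ has no constant term, and $\operatorname{CT}(\theta x/x)=1$.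
\end{proof}

\section{Reduction to a divisibility of coefficients}\label{sec:reduction}

We want to compare $\operatorname{CT}(\varphi x^{-pN})$ with $\operatorname{CT}(\varphi x^{-N})$. If $x^p$ were equal to $Vx$, the first would be $\operatorname{CT}(U\varphi\cdot x^{-N})$, and (F2) would give an exact recurrence. The defect is measured by
\[
\lambda=\frac1p\log\frac{x^p}{Vx}.
\]
Since $x^p/Vx\in1+pQ\mathbb Z[[Q]]$ and $p^j/j\in p\mathbb Z_p$ for $j\ge1$, we have $\lambda\in Q\mathbb Z_p[[Q]]$.

\begin{lemma}\label{lem:formal}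
Let $N\ge1$.
\begin{itemize}
\item[(a)] $x^{-pN}\equiv V(x^{-N})\,(1-pN\lambda)\pmod{p^2N^2}$, coefficientwise.
\item[(b)] If $A\in\theta\mathbb Z_p[[q]]$, then $\operatorname{CT}(Ax^{-N})\equiv0\pmod N$.
\item[(c)] A series $A\in q\mathbb Z_p[[q]]$ lies in $\theta\mathbb Z_p[[q]]$ if and only if $U^jA\equiv0\pmod{p^j}$ for all $j\ge0$. In that case $UA\in p\,\theta\mathbb Z_p[[q]]$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $x^{-pN}=V(x^{-N})\exp(-pN\lambda)$, so we need $(pN)^j/j!\in p^2N^2\mathbb Z_p$ for $j\ge2$. For $j=2$ this holds because $p$ is odd, and for $j\ge3$ because $v(j!)\le\frac{j-1}{p-1}\le\frac{j-1}2\le j-2$.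

(b) Let $A=\theta B$. From $\operatorname{CT}(\theta(Bx^{-N}))=0$ we get $\operatorname{CT}(\theta B\cdot x^{-N})=N\operatorname{CT}(Bx^{-N}e)$.

(c) Both conditions say that $n$ divides the $n$-th coefficient $a_n$ in $\mathbb Z_p$ for all $n\ge1$. The $n$-th coefficient of $UA$ is $a_{pn}$, which is then divisible by $pn$.
\end{proof}

Let $u=\eta_1/\eta_2$, so that $x=(u(\tau)/u(3\tau))^6$. With $Vu=u(p\tau)$ the quotient $u^p/Vu$ lies in $1+pQ\mathbb Z[[Q]]$, and we put $\nu=\frac1p\log(u^p/Vu)\in Q\mathbb Z_p[[Q]]$.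

\begin{lemma}\label{lem:log}
Let $\sigma^*(m)=\sum_{d\mid m,\,p\nmid d}\frac1d$ for integers $m\ge1$, and $\sigma^*(m)=0$ for $m\notin\mathbb Z$. The coefficient of $Q^m$ is $-\big(\sigma^*(m)-\sigma^*(\frac m2)\big)$ in $\nu$, and $-6\big(\sigma^*(m)-\sigma^*(\frac m2)-\sigma^*(\frac m3)+\sigma^*(\frac m6)\big)$ in $\lambda$. Hence $U\nu=\nu$ for all odd $p$, and $U\lambda=\lambda$ for $p\ge5$.
\end{lemma}

\begin{proof}
Let $\Pi=\prod(1-Q^n)$. The coefficient of $Q^m$ in $\log\Pi$ is $-\sum_{d\mid m}\frac1d$, so in $\frac1p\log(\Pi^p/V\Pi)=\log\Pi-\frac1pV\log\Pi$ it is $-\sum_{d\mid m}\frac1d+\sum_{d\mid m/p}\frac1{pd}=-\sigma^*(m)$. Replacing $Q$ by $Q^\delta$ replaces $m$ by $m/\delta$, which gives both formulas. Finally $\sigma^*(pm/\delta)=\sigma^*(m/\delta)$ when $p\nmid\delta$.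
\end{proof}

By Lemma~\ref{lem:formal}(a), replacing $x^{-pN}$ by $V(x^{-N})$ costs an error divisible by $pN$ with no further input. To gain a second factor $pN$ we must show that the term linear in $\lambda$ contributes a constant term divisible by $pN$, and parts (b) and (c) show which statement does this.

\begin{proposition}\label{prop:A}
If $p\ge5$, then $\varphi\lambda\in\theta\mathbb Z_p[[q]]$.
\end{proposition}

For $p=3$ the level $6$ is not prime to $p$, and $U\lambda=\lambda$ fails. But then $\varphi=f-9Vf$ and $x=(u/Vu)^6$ are built from $f$, $u$ and $V$, so we can work in level $2$. Let $\log2=\frac12\log4$ be the $3$-adic logarithm. Then $\frac16\log2=\frac1{12}\log(1+3)\in\mathbb Z_3$.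

\begin{proposition}\label{prop:B}
If $p=3$ and $\tilde\nu=\nu-\frac16\log2$, then $f\tilde\nu\in\theta\mathbb Z_3[[q]]$.
\end{proposition}

\begin{example}\label{ex:small}
Take $N=1$ and $p\ge5$. By Lemma~\ref{lem:formal}(a), $b_p$ is congruent modulo $p^2$ to the coefficient of $q^p$ in $\varphi-p\varphi\lambda$. The coefficient of $q^p$ in $\varphi$ is $\gamma_p$, so $b_p\equiv\gamma_p\pmod{p^2}$ says that $p$ divides the coefficient of $q^p$ in $\varphi\lambda$. Lemma~\ref{lem:log} gives $\lambda=-6Q-3Q^2-2Q^3+\cdots$ for every $p\ge5$, hence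
\[
\varphi\lambda=(q-13q^3-2q^5+\cdots)(-6q^2-3q^4-2q^6+\cdots)=-6q^3+75q^5+49q^7+\cdots,
\]
and indeed $5\mid75$ and $7\mid49$. For $p=3$ we have $\nu=-Q+\cdots$, so the coefficient of $q^3$ in $f\nu$ is $-1$, and $f\nu\notin\theta\mathbb Z_3[[q]]$. In $f\tilde\nu$ this coefficient is $-1+\frac46\log2=-1+\frac13\log4=-\frac32+3-\cdots\equiv0\pmod3$. So the constant in $\tilde\nu$ cannot be dropped. It is the constant that makes $\tilde\nu$ change sign under $\tau\mapsto-1/2\tau$ (Section~\ref{sec:proofs}).
\end{example}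

\begin{proof}[Proof of Theorem~\ref{thm:three} for $p\ge5$, from Proposition~\ref{prop:A}]
Since $U$ and $V$ commute with $q\mapsto q^3$, (F2) and Proposition~\ref{prop:phi} give $U\varphi=\gamma_p\varphi-p^3V\varphi$. Let $\delta_N=\operatorname{CT}(V\varphi\cdot x^{-N})$. By Lemma~\ref{lem:formal}(a),
\[
b_{pN}\equiv\operatorname{CT}(U\varphi\cdot x^{-N})-pN\operatorname{CT}(U(\varphi\lambda)\,x^{-N})\pmod{p^2N^2}.
\]
By Proposition~\ref{prop:A} and Lemma~\ref{lem:formal}(c),(b), the last constant term is divisible by $pN$. So $b_{pN}\equiv\gamma_pb_N-p^3\delta_N\pmod{p^2N^2}$. If $p\nmid N$ the modulus is $p^2$ and we are done. If $N=pM$, then modulo $p^2M^2$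
\[
\delta_{pM}\equiv\operatorname{CT}\big(V(\varphi x^{-M})(1-pM\lambda)\big)=b_M-pM\operatorname{CT}(\varphi\,(U\lambda)\,x^{-M})=b_M-pM\operatorname{CT}(\varphi\lambda x^{-M}),
\]
by Lemma~\ref{lem:log}. The last constant term is divisible by $M$, so $\delta_{pM}\equiv b_M\pmod{pM^2}$ and $p^3\delta_N\equiv p^3b_{N/p}$ modulo $p^4M^2=p^2N^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three} for $p=3$, from Proposition~\ref{prop:B}]
Write $\gamma=\gamma_3$. From $x=(u/Vu)^6$ we get $\lambda=6(\nu-V\nu)=6(\tilde\nu-V\tilde\nu)$. Also $U\tilde\nu=\tilde\nu$, hence $U\lambda=0$. Let $B_N=\operatorname{CT}(fx^{-N})$ and $\delta_N=\operatorname{CT}(Vf\cdot x^{-N})$, so that $b_N=B_N-9\delta_N$. By (F2),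
\[
U(f\lambda)=6\big(U(f\tilde\nu)-(Uf)\tilde\nu\big)=6\big(U(f\tilde\nu)-\gamma f\tilde\nu+27\,Vf\cdot\tilde\nu\big).
\]
The series $f\tilde\nu$ and $U(f\tilde\nu)$ lie in $\theta\mathbb Z_3[[q]]$. For $j\ge1$ we have $U^j(Vf\cdot\tilde\nu)=U^{j-1}(f\tilde\nu)\equiv0\pmod{3^{j-1}}$, so $3\,Vf\cdot\tilde\nu\in\theta\mathbb Z_3[[q]]$ by Lemma~\ref{lem:formal}(c). Therefore $U(f\lambda)\in3\,\theta\mathbb Z_3[[q]]$, and Lemma~\ref{lem:formal}(a),(b) give, for all odd $N$,
\begin{align}
B_{3N}&\equiv\operatorname{CT}(Uf\cdot x^{-N})-3N\operatorname{CT}(U(f\lambda)x^{-N})\equiv\gamma B_N-27\delta_N\pmod{9N^2},\label{eq:I}\\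
\delta_{3N}&\equiv B_N-3N\operatorname{CT}(f\,(U\lambda)\,x^{-N})=B_N\pmod{9N^2}.\label{eq:II}
\end{align}
If $3\nmid N$, then $b_{3N}\equiv B_{3N}\equiv\gamma B_N\equiv\gamma b_N\pmod9$. Let $N=3M$ and work modulo $9N^2=81M^2$. By \eqref{eq:I} and \eqref{eq:II} for $3M$ we have $b_{9M}=B_{9M}-9\delta_{9M}\equiv\gamma B_{3M}-27\delta_{3M}-9B_{3M}$. By \eqref{eq:II} for $M$ we may replace $9\delta_{3M}$ by $9B_M$. Hence
\begin{align*}
b_{9M}-\gamma b_{3M}+27b_M&\equiv-27\delta_{3M}-9B_{3M}+9\gamma\delta_{3M}+27B_M-243\delta_M\\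
&\equiv-9\,(B_{3M}-\gamma B_M+27\delta_M),
\end{align*}
which is $\equiv0\pmod{81M^2}$ by \eqref{eq:I} for $M$.
\end{proof}

\section{Why the divisibility holds}\label{sec:idea}

By Lemma~\ref{lem:formal}(c) we must show that each application of $U$ to $\varphi\lambda$, or to $f\tilde\nu$, produces a factor $p$. For $f$ itself this is false when $p\nmid\gamma_p$, since $Uf\equiv\gamma_pf$. The logarithmic factor must therefore put the product in a space from which $f$ is excluded, and a sign does this.

The mechanism is visible in level $2$. Let $\xi=u^{-12}=(\eta_2/\eta_1)^{12}$, $T=\xi^2=\Delta(2\tau)/\Delta(\tau)$ and $G=f/\xi=\eta_1^{16}\eta_2^{-8}$. By (F3), $G$ and $TG=\eta_1^{-8}\eta_2^{16}$ lie in $M_4(\Gamma_0(2))$, with orders $0,1$ and $1,0$ at the cusps $\infty,0$. A nonzero form in this space has $4\cdot3/12=1$ zero, so the space has dimension at most $2$, and every $g\in M_4(\Gamma_0(2))$ is $(a+bT)G$. Impose two conditions on $R=g/G$. If $R$ is finite at the cusp $0$, where $T$ has a pole, then $R$ is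 the constant $a$. If moreover $R(-1/2\tau)=-R(\tau)$, then $a=-a$ and $g=0$. So there is no classical form of this kind.

The form $g=G\tilde\nu$ satisfies both conditions but is not classical: $\tilde\nu$ is a $p$-adic analytic function on the modular curve, defined on the ordinary locus and some way into the discs of curves with supersingular reduction. Reduced modulo $p$, such a form is a section on the special fiber with poles at the supersingular points. The operator $U$ enlarges the region of convergence, and in weight $4$ the gain is large enough that the reduction of the image has no poles. The image modulo $p$ is then a classical form in characteristic $p$, and the argument above shows that it is zero. To repeat this we must divide by $p$ and return to the same class of forms; the growth bound that defines the class in Section~\ref{sec:main} is chosen for that purpose.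

Two points need care. First, $\xi$ is only a square root of the modular function $T$. We avoid it by writing $\xi=\kappa\cdot V\xi$, so that $U(\xi g)=\xi\,U(\kappa g)$, where $\kappa$ is a genuine $p$-adic function on the curve. Second, in level $6$ the form $G=Fe$ has two zeros away from the cusps, where $R$ may have poles; a second involution rules them out.

\section{The modular curves and their involutions}\label{sec:curves}

We treat both propositions at once, with the following data.
\[
\begin{array}{c|c|cc|ccc|c}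
\text{Case}&p&N_0&N_1&\xi&T=\xi^2&G&\epsilon\\ \hline
\text{A}&\ge5&6&6&x&t&Fe&1\\
\text{B}&3&2&8&u^{-12}&\Delta(2\tau)/\Delta(\tau)&\eta_1^{16}\eta_2^{-8}&2^{-12}
\end{array}
\]
In both cases $\xi\in q(1+Q\mathbb Z[[Q]])$, $G\in M_4(\Gamma_0(N_0))$ has expansion in $1+Q\mathbb Z[[Q]]$, and $T$ is a modular function on $\Gamma_0(N_0)$ with zeros and poles only at cusps. The product $\xi G$ is $\varphi$ in case A and $f$ in case B. All our forms have level $\Gamma_0(N_0)$, but we compute on $X_1(N_1)$, because it is a fine moduli space with good reduction when $N_1\ge5$ and $p\nmid N_1$.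

\subsection{The integral model}
Let $\mathbb F=\overline{\mathbb F}_p$, $W=W(\mathbb F)$ its ring of Witt vectors and $K$ the fraction field of $W$. \emph{Points} are defined over finite extensions $L/K$, enlarged when needed, and $O$ is the ring of integers of $L$. Fix embeddings of $\overline{\mathbb Q}$ in $\mathbb C$ and in $\overline K$, and $\zeta=e^{2\pi i/N_1}\in W$. We recall the standard facts. The curve $\mathcal X=X_1(N_1)$ over $W$ is smooth and proper with geometrically connected fibers. The open part $Y\subset\mathcal X$ classifies elliptic curves $E$ with a point $P$ of exact order $N_1$, and is the base change of a model $Y_{\mathbb Z[1/N_1]}$. The cusps are disjoint sections over $W$. We write $\bar X\supset\bar Y$ for the special fibers. The line bundle $\omega$ of invariant differentials extends to $\mathcal X$, and a section $g$ of $\omega^k$ is a rule $g(E,P,\omega)$, with $\omega$ a nonzero invariant differential, such that $g(E,P,a\omega)=a^{-k}g(E,P,\omega)$. The cusp $\infty$ is given by the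 Tate curve $\operatorname{Tate}(Q)=\mathbb G_m/Q^{\mathbb Z}$ with the point $\zeta$; the completion of $\mathcal X$ there is $W[[Q]]$, the canonical differential $\omega_{\rm can}$ generates $\omega$, and $g(Q)=g(\operatorname{Tate}(Q),\zeta,\omega_{\rm can})$ is the \emph{expansion} of $g$. Via $\tau\mapsto(\mathbb C/(\mathbb Z+\tau\mathbb Z),\frac1{N_1},2\pi i\,dz)$, modular forms with rational Fourier coefficients are sections of $\omega^k$ over $\mathbb Q(\zeta)$, with the same expansion. Every point of $\mathcal X_K$ extends to an $O$-point and so has a reduction in $\bar X(\mathbb F)$; the points with a given reduction form a \emph{residue disc}. At an $O$-point the fiber of $\omega^k$ is a free $O$-module of rank one, and we put $|g|=|a|$ if the value of $g$ is $a$ times a generator.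

To $(E,P)$ we attach the \emph{pair} $(E,A)$, where $A=\langle P\rangle$ in case A and $A=\langle4P\rangle$ in case B; $A$ is cyclic of order $N_0$, and after a finite extension every such pair comes from a point of $Y$. The pair at $\infty$ is $(\operatorname{Tate}(Q),\mu_{N_0})$. A section is \emph{of $\Gamma_0$-type} if its value depends only on $(E,A,\omega)$; in weight $0$ we speak of a \emph{function of pairs}. An identity between values of $T,G$ at $(E,P)$ and at the points $(E',P')$ attached to it by a finite \'etale correspondence over $\overline{\mathbb Q}$ is an identity of regular functions on a curve over $\overline{\mathbb Q}$. It therefore holds over $\overline K$ once it holds over $\mathbb C$. In particular $T$ and $G$ are of $\Gamma_0$-type, and Lemma~\ref{lem:w} below may be proved over $\mathbb C$.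

\begin{lemma}\label{lem:integral}
\begin{itemize}
\item[(i)] $T$ is a unit on $Y$. If $R$ is a $W$-algebra with $pR=0$ and $(E^{(p)},P^{(p)})$ is the base change of $(E,P)$ along the Frobenius of $R$, then $T(E^{(p)},P^{(p)})=T(E,P)^p$.
\item[(ii)] $G\in H^0(\mathcal X,\omega^4)$, its reduction $\bar G$ is nonzero, and $G$ has no zeros on the punctured residue discs of the cusps.
\item[(iii)] In case B, $\bar G$ has no zeros on $\bar Y$. In case A, $\bar T:\bar X\to\mathbb P^1$ has degree $2$, and the zeros of $\bar G$ on $\bar Y$ are the two ramification points of $\bar T$; both zeros are simple.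
\end{itemize}
\end{lemma}

\begin{proof}
Let $a\ne0$ be a rational section of $\omega^k$ on $\mathcal X_K$. On the regular surface $\mathcal X$ its divisor is the closure of its divisor on $\mathcal X_K$ plus $n\bar X$ for some integer $n$, because $\bar X$ is irreducible. Near the point $\infty$ of $\bar X$ write $a=p^n(a_1/a_2)\,\omega_{\rm can}^k$ with $a_1,a_2$ in the local ring and not divisible by $p$; their expansions are nonzero in $\mathbb F[[Q]]$. If $a(Q)$ has coefficients in $W$ and is nonzero modulo $p$, then $a(Q)a_2(Q)=p^na_1(Q)$ forces $n=0$. This applies to $T$, $G$, and in case A to $F$ and $e$. Since the cusps are sections disjoint from $Y$, and eta quotients have no zeros in the upper half plane, we conclude: $T$ is a unit on $Y$; $F$ generates $\omega^2$ on $Y$ in case A; $G$ generates $\omega^4$ on $Y$ in case B; and $F,e,G$ are sections on $\mathcal X$ with nonzero reduction. This proves (ii) and (iii) in case B.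

For (i) we show that $T$ comes from $Y_{\mathbb Z_p}$. Let $T'$ be the conjugate of $T\in\mathcal O(Y_{\mathbb Q(\zeta)})$ under the automorphism $\zeta\mapsto\zeta^a$. Then $T'(\operatorname{Tate}(Q),\zeta^a)=T(Q)$, because $T(Q)$ has rational coefficients, and $T(\operatorname{Tate}(Q),\zeta^a)=T(Q)$, because $T$ is a function of pairs. So $T'=T$, and $T\in\mathcal O(Y_{\mathbb Q})$. If $j>0$ were minimal with $p^jT\in\mathcal O(Y_{\mathbb Z_p})$, the reduction of $p^jT$ would be nonzero in $\mathcal O(Y_{\mathbb F_p})\subset\mathcal O(\bar Y)$, although $T\in\mathcal O(Y)$. So $T\in\mathcal O(Y_{\mathbb Z_p})$, and the $R$-point $(E^{(p)},P^{(p)})$ of $Y_{\mathbb Z_p}$ is the composite of $(E,P)$ with the Frobenius of $R$.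

Now take case A. Since $(\mathbb Z/6)^\times=\{\pm1\}$, the curve $X_1(6)$ is the coarse curve $X_0(6)$, of genus $0$ with four cusps. By \eqref{eq:orders} and the first paragraph, the divisor of $T$ on $\mathcal X$ is the sum of two cusps minus the other two. So $\bar T$ has degree $2$, with simple zeros or poles at the four cusps. The Kodaira--Spencer isomorphism $\omega^2\cong\Omega^1_{\mathcal X/W}(\text{cusps})$ sends $\omega_{\rm can}^2$ to $dQ/Q$, so it sends $e$ to $dT/T$. The form $d\bar T/\bar T$ has residues $\pm1$ at the cusps, so as a section of $\Omega^1(\text{cusps})$, which has degree $-2+4=2$, it is nonzero at the cusps and has two zeros on $\bar Y$, counted with multiplicity. It vanishes exactly at the ramification points of $\bar T$; these have index $2$, and as $p$ is odd the zeros are simple. Thus $\bar e$ has two simple zeros, at the ramification points, and $|e|=1$ on the residue discs of the cusps. Since $F$ has no zeros on $Y_K$ or on $\bar Y$, (ii) and (iii) follow for $G=Fe$.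
\end{proof}

\subsection{Atkin--Lehner involutions}
Write $A=A_2\times A_3$ with $A_\ell$ the $\ell$-part ($A_3=0$ in case B). Define
\[
w_2(E,A)=\big(E/A_2,\ E[2]/A_2\times\operatorname{im}A_3\big),\qquad w_6(E,A)=\big(E/A,\ E[6]/A\big)\quad(\text{case A only}).
\]
For $g$ of $\Gamma_0$-type put $(w^*g)(E,A,\omega)=g(w(E,A),\omega')$, where $\omega'$ pulls back to $\omega$ under the quotient isogeny.

\begin{lemma}\label{lem:w}
There are nonzero constants $c_2,c_6$ such that $T\circ w_2=\epsilon/T$ and $w_2^*G=c_2\,TG$, and in case A also $T\circ w_6=T$ and $w_6^*G=c_6\,G$.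
\end{lemma}

\begin{proof}
Let $E=\mathbb C/(\mathbb Z+\tau\mathbb Z)$ and $A=\langle\frac1{N_0}\rangle$. If $w(E,A)=(\mathbb C/\Lambda,A')$ with $\Lambda=c\,(\mathbb Z+\tau'\mathbb Z)$ and $A'=\langle c/N_0\rangle$, then $(w^*g)(\tau)=c^{-k}g(\tau')$. We use $\eta(-1/\tau)=\sqrt{\tau/i}\;\eta(\tau)$.

\emph{Case B.} Here $\Lambda=\frac12\mathbb Z+\tau\mathbb Z$ and $A'=\langle\frac\tau2\rangle$, so $c=\tau$ and $\tau'=-1/2\tau$. From $\eta(\tau')=\sqrt{2\tau/i}\;\eta_2$ and $\eta(2\tau')=\sqrt{\tau/i}\;\eta_1$ we get $T(\tau')=2^{-12}/T(\tau)$ and $G(\tau')=2^8\tau^4\eta_2^{16}\eta_1^{-8}=2^8\tau^4\,TG$.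

\emph{Case A, $w_6$.} Here $\Lambda=\frac16\mathbb Z+\tau\mathbb Z$ and $A'=\langle\frac\tau6\rangle$, so $c=\tau$ and $\tau'=-1/6\tau$. From $\eta(\delta\tau')=\sqrt{6\tau/\delta i}\;\eta_{6/\delta}$ we get $t(\tau')=t(\tau)$ and $F(\tau')=-6\tau^2F(\tau)$. Since $e\,d\tau$ is a constant multiple of $dt/t$ and $d\tau'=d\tau/6\tau^2$, also $e(\tau')=6\tau^2e(\tau)$.

\emph{Case A, $w_2$.} Here $2\Lambda=\mathbb Z+2\tau\mathbb Z$, and $A'$ becomes $\langle\tau\rangle\times\langle\frac13\rangle$ in $\mathbb C/2\Lambda$. The elements $6\tau-2$ and $2\tau-1$ form a basis of $2\Lambda$, since $(6\tau-2)-3(2\tau-1)=1$, and $\frac16(6\tau-2)=\tau-\frac13$ generates that subgroup. So $c=3\tau-1$ and $\tau'=\frac{2\tau-1}{6\tau-2}$. We have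
\[
\tau'=\frac{(2\tau)-1}{3(2\tau)-2},\qquad2\tau'=\frac{2\tau-1}{3\tau-1},\qquad3\tau'=\frac{(6\tau)-3}{(6\tau)-2},\qquad6\tau'=\frac{2(3\tau)-3}{(3\tau)-1},
\]
which exhibits $\tau',2\tau',3\tau',6\tau'$ as images of $2\tau,\tau,6\tau,3\tau$ under matrices in $SL_2(\mathbb Z)$, all with automorphy factor proportional to $3\tau-1$. So, up to a constant and the factor $(3\tau-1)^{1/2}$, the substitution exchanges $\eta_1\leftrightarrow\eta_2$ and $\eta_3\leftrightarrow\eta_6$. Hence $F(\tau')$ is a constant times $(3\tau-1)^2\eta_1^7\eta_6^7\eta_2^{-5}\eta_3^{-5}=(3\tau-1)^2\,tF$.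

For $t$ we need the exact constant. Let $a=u^{12}$, so $t(\tau)=a(\tau)/a(3\tau)$. With $J\tau=-1/2\tau$ and $S_1\tau=\tau+1$ we have $a\circ J=64/a$ and $a\circ S_1=-a$, the latter because $a\in q^{-1}\mathbb Z[[Q]]$. For $S_2=JS_1^{-1}J:\tau\mapsto\frac\tau{2\tau+1}$ it follows that $a\circ S_2=-a$. Now $S_1^{-1}S_2^{-1}\tau=\frac{3\tau-1}{1-2\tau}$ and $S_2^{-1}S_1^{-1}(3\tau)=\frac{3\tau-1}{3-6\tau}$, and $J$ sends these to $\tau'$ and $3\tau'$. So $a(\tau')=64/a(\tau)$, $a(3\tau')=64/a(3\tau)$, and $t(\tau')=1/t(\tau)$. Finally $d\tau'=2\,d\tau/(6\tau-2)^2$ gives $e(\tau')=-\frac12(6\tau-2)^2e(\tau)$.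
\end{proof}

The involutions also let us control a form at every cusp through its expansion at $\infty$. The punctured residue discs of the cusps consist of the points whose curve has multiplicative reduction after a finite extension, that is, $E\cong\operatorname{Tate}(Q_0)$ with $0<|Q_0|<1$.

\begin{lemma}\label{lem:cusps}
Every pair $(\operatorname{Tate}(Q_0),A)$ with $0<|Q_0|<1$ is carried to a pair $(\operatorname{Tate}(Q'),\mu_{N_0})$ with $0<|Q'|<1$ by one of $1,w_2$ in case B, and by one of $1,w_2,w_6,w_2w_6$ in case A.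
\end{lemma}

\begin{proof}
For $\ell\in\{2,3\}$ a subgroup of order $\ell$ other than $\mu_\ell$ is generated by an $\ell$-th root of $Q_0$. If $A_2=\langle\alpha\rangle$ with $\alpha^2=Q_0$, and $A_3=\mu_3$ or $0$, then $E/A_2=\operatorname{Tate}(\alpha)$, $E[2]/A_2=\mu_2$, and $\mu_3$ maps to $\mu_3$; so $w_2$ works. If $A_2=\langle\alpha\rangle$ and $A_3=\langle\beta\rangle$ with $\beta^3=Q_0$, then $Q'=\alpha/\beta$ satisfies $Q'^6=Q_0$, $Q'^3=\alpha$, $Q'^2=\beta$. So $A=\langle Q'\rangle$ and $w_6(E,A)=(\operatorname{Tate}(Q'),\mu_6)$. If $A_2=\mu_2$ and $A_3=\langle\beta\rangle$, then $E\to E/A=\operatorname{Tate}(\beta^2)$ is induced by squaring. The image of $E[3]$ is $\mu_3$, and the image of $E[2]$ is generated by $Q_0=\beta^3$, hence by $\beta$. So $w_6(E,A)$ is in the first case, and $w_2w_6$ works.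
\end{proof}

\section{Overconvergent sections and the operator $U$}\label{sec:rigid}

\subsection{Supersingular annuli}
Let $s\in\bar X(\mathbb F)$ be a supersingular point, $D_s$ its residue disc, and $z=z_s$ a parameter, so that $\widehat{\mathcal O}_{\mathcal X,s}=W[[z]]$ and $D_s=\{v(z)>0\}$; let $\omega_s$ generate $\omega$ over $W[[z]]$. The Hasse invariant is a section of $\omega^{p-1}$ on $\bar X$ that vanishes exactly at the supersingular points, and its zeros are simple (Igusa); so at $s$ it is a unit times $z$ modulo $p$. For a point of $D_s$ with $v(z)<1$ put $h(E)=v(z)$. This is the valuation of the Hasse invariant of $E$ modulo $p$, so it is independent of $z$ and depends only on the formal group of $E$. Put $h(E)=0$ outside the discs $D_s$. The number $h(E)$ measures how supersingular $E$ is. For rational $0\le\rho<1$ let $\mathcal X_{\le\rho}$ be the region $h\le\rho$; $\mathcal X_0=\mathcal X_{\le0}$ is the ordinary locus, and contains the cusps. For $0<c\le\frac p{p+1}$ let $\mathcal X_{<c}=\bigcup_{\rho<c}\mathcal X_{\le\rho}$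 and $\mathcal Y_{<c}=\mathcal X_{<c}\setminus\{\text{cusps}\}$.

We recall that an analytic function over $K$ on an annulus $0<v(z)<c$ is a convergent Laurent series $\sum_{i\in\mathbb Z}c_iz^i$ with $c_i\in K$, and that for rational $0<\rho<c$
\begin{equation}\label{eq:gauss}
\sup_{v(z)=\rho}\Big|\sum c_iz^i\Big|=\max_i|c_i|\,p^{-i\rho}.
\end{equation}
For a punctured disc ($c=\infty$), letting $\rho\to\infty$ shows that a bounded function has no negative terms, so extends to the center; letting $\rho\to0$ shows that its coefficients lie in $W$ if the bound is $1$.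

Let $\mathfrak X$ be the $p$-adic completion of $\mathcal X$ minus the supersingular points, with special fiber $\bar X^{\rm ord}$. Its generic fiber is $\mathcal X_0$, so $H^0(\mathcal X_0,\omega^k)=H^0(\mathfrak X,\omega^k)\otimes K$.

\begin{lemma}[$q$-expansion principle]\label{lem:qexp}
Let $g\in H^0(\mathcal X_0,\omega^k)$ and $a\in\mathbb Z$. The following are equivalent: $g(Q)\in p^aW[[Q]]$; $g\in p^aH^0(\mathfrak X,\omega^k)$; $|g|\le p^{-a}$ on $\mathcal X_0$.
\end{lemma}

\begin{proof}
Let $g\neq0$ and let $n$ be maximal with $g\in p^nH^0(\mathfrak X,\omega^k)$. The reduction of $p^{-n}g$ is a nonzero section on the irreducible curve $\bar X^{\rm ord}$. So its expansion at $\infty$ is nonzero, and it is nonzero at some point, at any lift of which $|g|=p^{-n}$. Hence each condition says $a\le n$.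
\end{proof}

If $|g|\le1$ on $\mathcal X_0$, the lemma gives a reduction $\bar g\in H^0(\bar X^{\rm ord},\omega^k)$. The ordinary locus and a supersingular annulus are disjoint, so it is not automatic that estimates on the annulus control the poles of $\bar g$ at $s$. The next lemma provides the link.

\begin{lemma}\label{lem:laurent}
Let $k\in\{0,4\}$ and let $g$ be a section of $\omega^k$ on $\mathcal X_{<c}$, defined over $K$, with $|g|\le1$ on $\mathcal X_0$. On $0<v(z_s)<c$ write $g=\sum_{i\in\mathbb Z}c_iz^i\,\omega_s^k$. Then $c_i\in W$, and $\sum\bar c_iz^i$ is the Laurent expansion of $\bar g$ at $s$.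
\end{lemma}

\begin{proof}
The statement is easy for algebraic sections with poles only at the centers of the discs, so we approximate $g$ by such a section. Let $P_s\in\mathcal X(W)$ be the point $z_s=0$, let $\Sigma=\sum_sP_s$, and let $Z=\mathcal X_K\setminus\{P_s\}_s$. For large $m$, Riemann--Roch shows that $\mathcal O(m\Sigma)$ is base point free on $\bar X$ with vanishing $H^1$. Since $\mathbb F$ is infinite, there is a function on $\bar X$ with a pole of exact order $m$ at every $s$ and no other poles, and it lifts to $H\in H^0(\mathcal X,\mathcal O(m\Sigma))$. Then $|H|\le1$ on $\mathcal X_0$, and on $D_s$ we have $H=z^{-m}\cdot(\text{unit of }W[[z]])$. So for rational $0<\rho<c$ the region $\mathcal X_{\le\rho}$ is the preimage of the closed disc $|H|\le p^{m\rho}$ under the finite morphism $H:Z\to\mathbb A^1$. Let $\mathcal B=H^0(Z,\omega^k)$, a finite $K[H]$-module, and let $\mathcal T$ be the ring of power series in $H$ converging on that disc. Then $H^0(\mathcal X_{\le\rho},\omega^k)=\mathcal B\otimes_{K[H]}\mathcal T$.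 Since $K[H]$ is dense in $\mathcal T$, and finitely many generators of $\mathcal B$ are bounded on $\mathcal X_{\le\rho}$, there is $b\in\mathcal B$ with $|g-b|\le p^{-1}$ on $\mathcal X_{\le\rho}$.

In particular $|b|\le1$ on $\mathcal X_0$ and $\bar b=\bar g$. Choose $m'$ with $b\in K\otimes H^0(\mathcal X,\omega^k(m'\Sigma))$, and let $j\ge0$ be minimal with $p^jb\in H^0(\mathcal X,\omega^k(m'\Sigma))$. If $j>0$, the reduction of $p^jb$ is a nonzero section on $\bar X$, yet it vanishes on $\bar X^{\rm ord}$ because $|p^jb|<1$ on $\mathcal X_0$; this is impossible. So $j=0$, $b\,\omega_s^{-k}\in z^{-m'}W[[z]]$, and the reduction of this series is the expansion of $\bar b=\bar g$ at $s$. By \eqref{eq:gauss} the Laurent coefficients $c_i'$ of $g-b$ satisfy $|c_i'|\le p^{-1+i\rho'}$ for all rational $0<\rho'<\rho$. Letting $\rho'\to0$ gives $c_i'\in pW$.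
\end{proof}

\subsection{Canonical subgroups}
The operator $U$ averages over the $p$ subgroups of order $p$ of the Tate curve other than $\mu_p$. To extend it we need a distinguished subgroup that plays the role of $\mu_p$. It exists when $E$ is not too supersingular. We use the following facts; see Katz \cite[Theorems 3.1 and 3.10.7]{Katz}, and Buzzard \cite[\S3]{Buzzard} for all $p$.

\begin{itemize}
\item[(K1)] Every $E$ with $h(E)<\frac p{p+1}$ has a canonical subgroup $C(E)$ of order $p$, varying analytically over $\mathcal Y_{<p/(p+1)}$. It is $\mu_p$ for Tate curves. Isogenies of degree prime to $p$ induce isomorphisms of formal groups, so they preserve $h$ and carry canonical subgroups to canonical subgroups. If $h(E)=\rho>0$, the nonzero points of $C(E)$ have formal parameter of valuation $\frac{1-\rho}{p-1}$, and over $O/p^{1-\rho}O$ the group $C(E)$ becomes the kernel of Frobenius $E\to E^{(p)}$.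
\item[(K2)] If $h(E)<\frac p{p+1}$ and $D\ne C(E)$ is a subgroup of order $p$, then $h(E/D)=h(E)/p$ and $C(E/D)=E[p]/D$.
\end{itemize}

Put $\Phi(E,P)=(E/C(E),P\bmod C(E))$, an analytic map from $\mathcal Y_{<p/(p+1)}$ to the analytification of $Y_K$. It acts on pairs and sends $(\operatorname{Tate}(Q),\mu_{N_0})$ to $(\operatorname{Tate}(Q^p),\mu_{N_0})$, so on expansions of functions of pairs it induces $V$. For a section $g$ of $\omega^4$ on $\mathcal Y_{<1/(p+1)}$ of $\Gamma_0$-type, and $h(E)<\frac p{p+1}$, define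
\[
(Ug)(E,P,\omega)=\frac1p\sum_{D\ne C(E)}g\big(E/D,\psi_D(P),\omega_D\big),\qquad\psi_D:E\to E/D,\quad\psi_D^*\omega_D=\omega .
\]
By (K2) each $E/D$ has $h<\frac1{p+1}$, so $Ug$ is defined on a larger region than $g$. Part (v) below says what this costs and what the weight gives back.

\begin{lemma}\label{lem:U}
\begin{itemize}
\item[(i)] $Ug$ is an analytic section on $\mathcal Y_{<p/(p+1)}$ of $\Gamma_0$-type, defined over $K$ if $g$ is.
\item[(ii)] On expansions, $U$ is $\sum a_nQ^n\mapsto\sum a_{pn}Q^n$.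
\item[(iii)] $U\big(g\cdot(T\circ\Phi)\big)=T\cdot Ug$.
\item[(iv)] $U$ commutes with $w_2^*$ and $w_6^*$, and $\Phi$ commutes with $w_2$ and $w_6$ on pairs.
\item[(v)] If $h(E)=p\rho$ with $0<\rho<\frac1{p+1}$, then $|Ug|(E,P)\le p^{\,1-4\rho}\sup_{h=\rho}|g|$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Subgroups $D$ of order $p$ form a finite \'etale cover of $Y_K$ of degree $p+1$. Over $\mathcal Y_{<p/(p+1)}$ the analytic section $C$ splits off, and the complement is finite \'etale of degree $p$. Then $Ug$ is $\frac1p$ times the trace of the pullback of $g$ under $(E,P,D)\mapsto(E/D,\psi_D(P))$. The pair of the image point is $(E/D,\psi_D(A))$, which depends only on $(E,A,D)$.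

(ii) The subgroups $D\neq\mu_p$ of $\operatorname{Tate}(Q)$ are $\langle Q_1\rangle$ with $Q_1^p=Q$; the quotient pair is $(\operatorname{Tate}(Q_1),\mu_{N_0})$ and $\omega_D=\omega_{\rm can}$. The average of $Q_1^n$ over the $p$ roots is $Q^{n/p}$ if $p\mid n$ and $0$ otherwise.

(iii) By (K2), $\Phi$ sends $(E/D,\psi_D(A))$ to $(E/E[p],A\bmod E[p])$, which multiplication by $p$ identifies with $(E,pA)=(E,A)$.

(iv) Let $\chi:E\to E'$ be the isogeny that defines $w(E,A)=(E',A')$; its degree is prime to $p$. By (K1), $D\mapsto D'=\chi(D)$ is a bijection on subgroups of order $p$ that sends $C(E)$ to $C(E')$. The isogeny $\chi$ induces $\chi_D:E/D\to E'/D'$ with $\chi_D\psi_D=\psi_{D'}\chi$, and $\chi_D$ is the isogeny that defines $w(E/D,\psi_D(A))=(E'/D',\psi_{D'}(A'))$. For $D=C(E)$ this is the statement on $\Phi$. If $\chi^*\omega'=\omega$, then $\psi_D^*\chi_D^*\omega'_{D'}=\chi^*\omega'=\psi_D^*\omega_D$, so $\chi_D^*\omega'_{D'}=\omega_D$. Hence $w^*Ug$ and $Uw^*g$ are the same sum.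

(v) Let $\omega$ and $\omega'$ generate the invariant differentials of $E$ and $E/D$ over $O$, and write $\psi_D^*\omega'=\alpha\omega$. We claim $v(\alpha)=\rho$. The dual isogeny $\hat\psi:E/D\to E$ has kernel $E[p]/D=C(E/D)$. The reductions are supersingular, so $\hat\psi$ reduces to a purely inseparable isogeny of degree $p$, and on formal groups it is a power series $\hat\psi(X)$ over $O$ whose reduction has order $p$ at $0$. By Weierstrass preparation $\hat\psi(X)$ is a unit times $\prod_{y\in C(E/D)}(X-X(y))$. As $h(E/D)=\rho$, (K1) gives $v(\hat\psi'(0))=(p-1)\frac{1-\rho}{p-1}=1-\rho$. So $\hat\psi^*\omega=\beta\omega'$ with $v(\beta)=1-\rho$, and $\hat\psi\psi_D=p$ gives $\alpha\beta=p$. This proves the claim. Now $\omega_D=\alpha^{-1}\omega'$, so each term of $Ug$ is $\alpha^4g(E/D,\psi_D(P),\omega')$, and $|p^{-1}\alpha^4|=p^{1-4\rho}$.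
\end{proof}

\subsection{The functions $y$ and $\kappa$}
We now realize $\lambda$, $\nu$ and $\xi/V\xi$ as analytic functions. All three come from
\[
y=\frac{T^p}{T\circ\Phi},
\]
a function of pairs on $\mathcal Y_{<p/(p+1)}$ with expansion $(\xi^p/V\xi)^2\in1+pQ\mathbb Z[[Q]]$.

\begin{lemma}\label{lem:y}
We have $y\circ w_2=\epsilon^{p-1}/y$, and $y\circ w_6=y$ in case A. The function $y$ extends to $\mathcal X_{<p/(p+1)}$, and
\begin{equation}\label{eq:y}
|y-1|\le p^{-(1-\rho)}\quad\text{at points with }h=\rho,\qquad0\le\rho<\tfrac p{p+1}.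
\end{equation}
Hence $\log y$ and the binomial series $y^{1/2}$ are analytic on $\mathcal X_{<p/(p+1)}$. The function $\kappa=T^{(1-p)/2}y^{1/2}$ on $\mathcal Y_{<p/(p+1)}$ is a function of pairs with $\kappa^2=T/(T\circ\Phi)$, with $|\kappa|=1$ on the supersingular annuli, with expansion $\xi/V\xi\in Q^{(1-p)/2}\mathbb Z[[Q]]$, and with $\kappa\circ w_2=\kappa^{-1}$ and, in case A, $\kappa\circ w_6=\kappa$.
\end{lemma}

\begin{proof}
The behavior of $y$ under $w_2,w_6$ follows from Lemmas~\ref{lem:w} and~\ref{lem:U}(iv). From the expansion, $|y-1|\le p^{-1}$ on pairs $(\operatorname{Tate}(Q'),\mu_{N_0})$. Since $\epsilon^{p-1}\equiv1\pmod p$, Lemma~\ref{lem:cusps} extends this bound to the punctured residue discs of all cusps. So $y$ extends over the cusps, and Lemma~\ref{lem:qexp} applied to $y-1$ gives \eqref{eq:y} for $\rho=0$. If $\rho>0$, then by (K1) the point $\Phi(E,P)$ becomes $(E^{(p)},P^{(p)})$ over $O/p^{1-\rho}O$. Lemma~\ref{lem:integral}(i) gives $T\circ\Phi\equiv T^p\pmod{p^{1-\rho}}$ and $|T|=|T\circ\Phi|=1$,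 which is \eqref{eq:y}. On each $\mathcal X_{\le\rho}$ the series for $\log y$ and $y^{1/2}$ converge uniformly; for the latter, $\binom{1/2}j\in\mathbb Z_p$ as $p$ is odd.

For $|a-1|<1$ the value $a^{1/2}$ is the unique square root with $|a^{1/2}-1|<1$. So $y^{1/2}$ has expansion $\xi^p/V\xi$, and $\kappa$ has expansion $\xi^{1-p}\cdot\xi^p/V\xi$. The formulas for $\kappa^2$, $|\kappa|$ and $\kappa\circ w_6$ follow from the definition. In case A, $T\circ w_2=1/T$ and $y\circ w_2=1/y$ give $\kappa\circ w_2=\kappa^{-1}$; here the exact value $\epsilon=1$ is needed, not only $\epsilon=\pm1$. In case B, $\kappa=T^{-1}y^{1/2}$, $T^{-1}\circ w_2=2^{12}T$, and the root of $y\circ w_2=2^{-24}y^{-1}$ close to $1$ is $2^{-12}y^{-1/2}$, because $2^{-12}\equiv1\pmod3$. So $\kappa\circ w_2=Ty^{-1/2}=\kappa^{-1}$.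
\end{proof}

\section{A lattice on which $U$ is divisible by $p$}\label{sec:main}

Let $\mathcal M$ be the set of sections $g$ of $\omega^4$ on $\mathcal Y_{<1/(p+1)}$, defined over $K$ and of $\Gamma_0$-type, such that
\begin{itemize}
\item[(a)] $w_2^*g=-c_2\,Tg$, and in case A also $w_6^*g=c_6\,g$;
\item[(b)] $g(Q)\in W[[Q]]$;
\item[(c)] $|g|\le p^{2/(p+1)}$ on each annulus $0<v(z_s)<\frac1{p+1}$.
\end{itemize}
By Lemma~\ref{lem:w}, (a) says that $R=g/G$ satisfies $R\circ w_2=-R$ and $R\circ w_6=R$. Condition (c) allows the growth of $z^{-2}$.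

Conditions (a) and (b) control $g$ on the whole ordinary locus. Indeed $R(Q)\in W[[Q]]$ since $G(Q)\in1+Q\mathbb Z[[Q]]$. On the punctured residue discs of the cusps $R$ is analytic by Lemma~\ref{lem:integral}(ii), and $|R|\le1$ by (a) and Lemma~\ref{lem:cusps}. Therefore:
\begin{equation}\label{eq:ab}
\begin{array}{l}
\text{if (a), (b) hold, then $R$ and $g=GR$ extend over the cusps, $|R|\le1$ on their}\\
\text{residue discs, and $|g|\le1$ on $\mathcal X_0$ by Lemma~\ref{lem:qexp}.}
\end{array}
\end{equation}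

\begin{proposition}\label{prop:main}
If $g\in\mathcal M$, then $U(\kappa g)\in p\mathcal M$.
\end{proposition}

\begin{proof}
Let $g'=U(\kappa g)$, a section on $\mathcal Y_{<p/(p+1)}$ of $\Gamma_0$-type defined over $K$, and $R'=g'/G$.

\emph{Step 1: $g'$ satisfies (a) and (b).} By Lemma~\ref{lem:y},
\[
w_2^*(\kappa g)=-c_2\,\kappa^{-1}Tg=-c_2\,(T/\kappa^2)\,\kappa g=-c_2\,(T\circ\Phi)\,\kappa g .
\]
By Lemma~\ref{lem:U}(iv),(iii), $w_2^*g'=-c_2\,Tg'$. In case A, $w_6^*(\kappa g)=c_6\kappa g$ gives $w_6^*g'=c_6g'$. The expansion of $\kappa g$ lies in $Q^{(1-p)/2}W[[Q]]$, and $pn\ge\frac{1-p}2$ forces $n\ge0$; so $g'(Q)\in W[[Q]]$. By \eqref{eq:ab}, $g'$ is a section on $\mathcal X_{<p/(p+1)}$ with $|g'|\le1$ on $\mathcal X_0$.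

\emph{Step 2: $\bar g'$ has no poles at supersingular points.} On $0<v(z)<\frac p{p+1}$ write $g'=\sum c_iz^i\omega_s^4$; then $c_i\in W$ by Lemma~\ref{lem:laurent}. Apply \eqref{eq:gauss} on $v(z)=p\rho$, with Lemma~\ref{lem:U}(v), (c) and $|\kappa|=1$: for all rational $0<\rho<\frac1{p+1}$ we get $|c_{-i}|\,p^{ip\rho}\le p^{1-4\rho+2/(p+1)}$. Letting $\rho\to\frac1{p+1}$,
\begin{equation}\label{eq:poles}
|c_{-i}|\le p^{(p-1-ip)/(p+1)}\qquad(i\ge1).
\end{equation}
The exponent is negative, so $p\mid c_{-i}$ for $i\ge1$. By Lemma~\ref{lem:laurent}, $\bar g'$ extends to a section of $\omega^4$ on all of $\bar X$.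

\emph{Step 3: the rational function $\bar R'=\bar g'/\bar G$ on $\bar X$ is constant.} On the residue disc of a cusp, with parameter $Q_c$, \eqref{eq:ab} gives $R'\in W[[Q_c]]$, and reducing $g'=GR'$ shows $\bar R'\in\mathbb F[[Q_c]]$. So $\bar R'$ is regular at the cusps. In case B, $\bar G$ has no zeros on $\bar Y$, so $\bar R'$ is regular everywhere and is constant.

In case A, Lemma~\ref{lem:integral}(iii) leaves possible simple poles at the two ramification points of $\bar T$. The map $w_6$ is induced by the morphism $Y\to Y$ over $W$ given by $(E,P)\mapsto(E/\langle P\rangle,P'\bmod\langle P\rangle)$, where $P'\in E[6]$ has Weil pairing $\zeta$ with $P$. The identity $T\circ w_6=T$ holds on $Y_K$, hence on $Y$, so $\bar w_6$ induces an automorphism of the quadratic extension $\mathbb F(\bar X)/\mathbb F(\bar T)$. It is not the identity: it takes $\operatorname{Tate}(Q)$ to $\operatorname{Tate}(Q)/\mu_6=\operatorname{Tate}(Q^6)$, so $j\circ\bar w_6$ has a pole of order $6$ at $\infty$, where $j$ has a simple pole.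 Take an ordinary point of $\bar Y$ such that $\bar G$ is nonzero at it and at its image, and lift it to $Y(W)$. Reducing $R'\circ w_6=R'$ shows that $\bar R'\circ\bar w_6$ and $\bar R'$ agree there. There are infinitely many such points, so $\bar R'$ is fixed by $\bar w_6$ and lies in $\mathbb F(\bar T)$. Its order at a ramification point of $\bar T$ is then even, so it has no pole there, and $\bar R'$ is constant.

\emph{Step 4: $\bar g'=0$.} Let $r$ be the constant. Choose a pair $(E,A)$ with good ordinary reduction such that $\bar G$ is nonzero at the reductions of $(E,A)$ and $w_2(E,A)$. In case B any such pair will do; in case A, since $T\circ w_2=1/T$, it suffices that $\bar T$ avoid the two branch values and their inverses. Reducing $R'(w_2(E,A))=-R'(E,A)$ gives $r=-r$, so $r=0$ as $p$ is odd.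

\emph{Step 5: $p^{-1}g'\in\mathcal M$.} Since $\bar g'=0$, we have $g'\in pH^0(\mathfrak X,\omega^4)$, so $p^{-1}g'$ satisfies (a) and (b), and all $c_i$ lie in $pW$ by Lemma~\ref{lem:laurent}. Put $c_i''=c_i/p\in W$ and let $0<v(z)<\frac1{p+1}$. For $i\ge0$ we have $|c_i''z^i|\le1$. For $i=1,2$ we have $|c''_{-i}z^{-i}|\le p^{i/(p+1)}\le p^{2/(p+1)}$. For $i\ge3$, \eqref{eq:poles} gives
\[
|c''_{-i}z^{-i}|\le p^{\,1+\frac{p-1-ip}{p+1}+\frac i{p+1}}=p^{\frac{2p-i(p-1)}{p+1}}\le p^{\frac{3-p}{p+1}}\le1 .
\]
So (c) holds.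
\end{proof}

\begin{remark}
The sign in (a) is used only in Step 4, and the proposition fails without it. The form $g=G$ satisfies (b), (c) and (a) with $+c_2$, and by (F2) the expansion of $U(\kappa G)$ is $U(\xi G)/\xi\equiv\gamma_pG\pmod p$; the constant of Step 3 is then $\gamma_p$ modulo $p$. As for (c), with the bound $p^{\beta/(p+1)}$ the exponent in \eqref{eq:poles} becomes $(p+1-4+\beta-ip)/(p+1)$, which is negative for $i=1$ exactly when $\beta<3$. So weight $4$ tolerates poles of order $2$ but not $3$, and Step 5 shows that order $2$ is all that division by $p$ can create.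
\end{remark}

\begin{corollary}\label{cor:iter}
If $g\in\mathcal M$ and $g(Q)\in\mathbb Z_p[[Q]]$, then $\xi\,g(Q)\in\theta\mathbb Z_p[[q]]$.
\end{corollary}

\begin{proof}
On expansions $\xi=\kappa\cdot V\xi$, so $U(\xi g)=U(V\xi\cdot\kappa g)=\xi\,U(\kappa g)$, and by Lemma~\ref{lem:U}(ii) the last $U$ is the geometric one. By Proposition~\ref{prop:main} and induction, $U^j(\xi g)=p^j\xi g_j$ with $g_j\in\mathcal M$. So $U^j(\xi g)\in p^jW[[q]]\cap\mathbb Z_p[[q]]=p^j\mathbb Z_p[[q]]$, and Lemma~\ref{lem:formal}(c) applies.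
\end{proof}

\section{The logarithms lie in the lattice}\label{sec:proofs}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
We are in case A. The function $\frac1{2p}\log y$ on $\mathcal X_{<p/(p+1)}$ has expansion $\frac1p\log(x^p/Vx)=\lambda$, and we denote it by $\lambda$. Let $g=G\lambda$. By Lemma~\ref{lem:y}, $\lambda\circ w_2=-\lambda$ and $\lambda\circ w_6=\lambda$, which is (a). Condition (b) holds since $\lambda\in\mathbb Z_p[[Q]]$. For (c) let $v(z)=\rho<\frac1{p+1}$. By \eqref{eq:y} the term $(y-1)^j/j$ of $\log y$ has valuation at least $j(1-\rho)-a$, where $a=v(j)$. Now $j-1\ge p^a-1\ge a(p-1)$ and $(p-1)(1-\rho)\ge\frac{(p-1)p}{p+1}\ge1$, so $(j-1)(1-\rho)\ge a$, and every term has valuation at least $1-\rho$. Hence $|\lambda|\le p\cdot p^{-(1-\rho)}=p^\rho\le p^{2/(p+1)}$, and $|G|\le1$. Thus $g\in\mathcal M$, and Corollary~\ref{cor:iter} gives $\varphi\lambda=xg\in\theta\mathbb Z_p[[q]]$.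
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
We are in case B, with $p=3$. Since $T=u^{-24}$, the expansion of $y$ is $(u^3/Vu)^{-24}$, so $\nu$ is the expansion of the function of pairs $-\frac1{72}\log y$ on $\mathcal X_{<3/4}$, which we also denote by $\nu$. Let $g=G\tilde\nu$. From $y\circ w_2=2^{-24}/y$ we get
\[
\nu\circ w_2=\tfrac1{72}\,(24\log2+\log y)=\tfrac13\log2-\nu,
\]
so $\tilde\nu\circ w_2=-\tilde\nu$, which is (a). Condition (b) holds since $\nu\in\mathbb Z_3[[Q]]$ and $\frac16\log2\in\mathbb Z_3$.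

For (c), as $|G|\le1$ and $|\frac16\log2|\le1$, it suffices to show $|\nu|\le3^{1/2}$ on $0<v(z)<\frac14$. The estimate used for $p\ge5$ is too weak here, because $72$ is divisible by $9$ and not only by $3$. We use Laurent coefficients instead. By Lemma~\ref{lem:qexp}, $|\nu|\le1$ on $\mathcal X_0$, so on $0<v(z)<\frac34$ we have $\nu=\sum r_iz^i$ with $r_i\in W$, by Lemma~\ref{lem:laurent} with $k=0$. On this larger annulus \eqref{eq:y} gives $|y-1|<3^{-1/4}$, so
\[
|\log y|\le\max_{j\ge1}3^{\,v(j)-j/4}=\max_{a\ge0}3^{\,a-3^a/4}=3^{1/4},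
\]
the maximum being attained at $a=1$. Since $|\frac1{72}|=3^2$, \eqref{eq:gauss} gives $|r_{-i}|\,3^{i\rho}\le3^{9/4}$ for all rational $0<\rho<\frac34$, hence $|r_{-i}|\le3^{(9-3i)/4}$. On $0<v(z)<\frac14$ we obtain $|r_iz^i|\le1$ for $i\ge0$, $|r_{-i}z^{-i}|\le3^{i/4}\le3^{1/2}$ for $i=1,2$, and $|r_{-i}z^{-i}|\le3^{(9-2i)/4}\le3^{1/4}$ for $i\ge4$. Only the term $r_{-3}z^{-3}$ is not yet bounded. We remove it by choosing $z$ so that $\nu$ is an even function of $z$; the annulus and condition (c) do not depend on this choice.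

Up to isomorphism the only supersingular curve over $\overline{\mathbb F}_3$ is $Y^2=X^3-X$. The translations $X\mapsto X+r$ with $r\in\mathbb F_3$ are automorphisms, since $r^3=r$, and they permute the points of order $2$ transitively. So the pair of $s$ is isomorphic to $(Y^2=X^3-X,\langle(0,0)\rangle)$. Consider over $W[[z]]$, with $z$ a new variable,
\[
E_z:\ Y^2=X^3+zX^2-X,\qquad A_z=\langle(0,0)\rangle .
\]
The discriminant $16(z^2+4)$ is a unit, so $E_z$ is an elliptic curve. Its $8$-torsion is finite \'etale over the complete local ring $W[[z]]$, so the point of order $8$ given by $s$ lifts uniquely to a point $P_z$ of $E_z$, and $4P_z=(0,0)$ by the same uniqueness. Thus $(E_z,P_z)$ defines a local $W$-homomorphism $\widehat{\mathcal O}_{\mathcal X,s}=W[[z_s]]\to W[[z]]$. For $p=3$ the Hasse invariant of $E_z$ is the coefficient of $X^2$ in $X^3+zX^2-X$, namely $z$, and it is a unit times the image of $z_s$ modulo $3$. So $z_s$ maps to a unit times $z$ modulo $3$, the homomorphism is an isomorphism, and $z$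 is a parameter at $s$. Let $i_0\in W$ with $i_0^2=-1$. The map $(X,Y)\mapsto(-X,i_0Y)$ is an isomorphism of pairs $(E_z,A_z)\cong(E_{-z},A_{-z})$, because $-(X^3+zX^2-X)=(-X)^3-z(-X)^2-(-X)$. As $\nu$ is a function of pairs, $\nu(z)=\nu(-z)$ at every point of the annulus, and \eqref{eq:gauss} applied to the difference gives $r_i=0$ for odd $i$. In particular $r_{-3}=0$.

So $|\nu|\le3^{1/2}=p^{2/(p+1)}$ on the annulus, $g\in\mathcal M$, and Corollary~\ref{cor:iter} gives $f\tilde\nu=\xi g\in\theta\mathbb Z_3[[q]]$.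
\end{proof}

With Propositions~\ref{prop:A} and~\ref{prop:B}, the proofs of Theorems~\ref{thm:three} and~\ref{thm:unit} are complete.

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{http://www.numdam.org/article/GAU\_1986-1987\_\_14\_\_A5\_0.pdf}

\bibitem{Beukers}
Beukers, \emph{Irrationality proofs using modular forms}, Ast\'erisque 147--148, 1987.

\bibitem{Buzzard}
Buzzard, \emph{Analytic continuation of overconvergent eigenforms}.

\bibitem{Katz}
Katz, \emph{$p$-adic properties of modular schemes and modular forms}.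

\end{thebibliography}
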